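\title{Every finitely presented group embeds in a group of type $F_3$}

\begin{abstract}
We prove that every finitely presented group embeds in a group that has a classifying space with finite $3$-skeleton. The overgroup is an HNN extension whose base contains the given group as a direct factor and need not be of type $F_3$; the stable letter kills all but finitely many orbits of $2$-spheres of the base. The construction needs the following statement: every finitely generated subgroup $Q$ of a group $P$ of type $F_3$ is the intersection of $P$ with a finitely presented subgroup of a larger group of type $F_3$. As consequences, a finitely generated group embeds in a group of type $F_3$ if and only if it is recursively presented, a single group of type $F_3$ contains all finitely presented groups, and the recursively enumerable subgroups of a group of type $F_3$ are characterized by an intersection property.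
\end{abstract}

\section{Introduction}

A group $\Gamma$ is \emph{of type $F_n$} if it has a classifying space $K(\Gamma,1)$, a connected CW complex with fundamental group $\Gamma$ and contractible universal cover, whose $n$-skeleton is finite. Type $F_1$ means finitely generated and type $F_2$ means finitely presented. The next condition concerns relations among relations. If $X$ is the $2$-complex of a finite presentation of $\Gamma$, then $\pi_2(X)$ is a $\mathbb Z\Gamma$-module, and one passes from $X$ to a $K(\Gamma,1)$ by first attaching $3$-cells that kill it. Following the convention of the question below, we say that $\Gamma$ is \emph{of type $\mathrm{FP}_3$} if $\Gamma$ is finitely presented and the trivial module $\mathbb Z$ has a projective resolution $\cdots\to P_3\to P_2\to P_1\to P_0\to\mathbb Z\to0$ over $\mathbb Z\Gamma$ with $P_0,\dots,P_3$ finitely generated; equivalently, if $\Gamma$ has a finite presentation whose complex $X$ has $\pi_2(X)$ finitely generated over $\mathbb Z\Gamma$. This is the setting in which a second Dehn function of $\Gamma$ is defined. A group of type $F_3$ is of type $\mathrm{FP}_3$: the $2$-skeleton of the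 classifying space gives a finite presentation, and the cellular chain complex of the universal cover is a free resolution of $\mathbb Z$ that is finitely generated in degrees at most $3$.

A finitely generated group is \emph{recursively presented} if it has a presentation with finitely many generators and a recursively enumerable set of relators. By Higman's embedding theorem \cite{Higman}, every such group embeds in a finitely presented group. The following higher dimensional analogue is asked in \cite[Question 1.2]{Iso}.

\begin{quote}
\emph{Does every finitely presented group embed in a group of type $\mathrm{FP}_3$?}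
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:main}
Every finitely presented group embeds in a group of type $F_3$.
\end{theorem}

A subgroup $Q$ of a finitely generated group $P$ is \emph{recursively enumerable} in $P$ if the words in a finite generating set of $P$ that represent elements of $Q$ form a recursively enumerable set.

\begin{theorem}\label{thm:comp}
\begin{enumerate}
\item[(a)] A finitely generated group embeds in a group of type $F_3$ if and only if it is recursively presented.
\item[(b)] There is a single group of type $F_3$ that contains a copy of every finitely presented group.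
\item[(c)] Let $P$ be a group of type $F_3$ and $Q\le P$ any subgroup. The following are equivalent: \textup{(i)} $Q$ is recursively enumerable in $P$; \textup{(ii)} there are a group $K\ge P$ of type $F_3$ and a finitely generated subgroup $L\le K$ with $L\cap P=Q$; \textup{(iii)} as in \textup{(ii)}, with $L\cong P$.
\end{enumerate}
\end{theorem}

We do not address the analogous question for type $F_n$ with $n\ge4$.

One would guess the positive answer for the following reason. Finiteness properties do not pass to subgroups: the free group of rank $2$ is the fundamental group of a finite graph, yet it has subgroups that are not finitely generated. So the failure of $F_3$ in a group $C$ is in itself no obstruction to embedding $C$. The visible obstruction is computational, namely that a finitely generated subgroup of a finitely presented group is recursively presented, and a finitely presented $C$ satisfies this condition.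

The difficulty is that the standard tools seem to go in a circle. Amalgams and HNN extensions contain the groups from which they are built, and the standard criterion (Lemma~\ref{lem:fin}) makes them of type $F_3$ when those groups are of type $F_3$; but a group of type $F_3$ containing $C$ is what we are looking for. The way out is that an HNN extension can have better finiteness properties than its base. Section~\ref{sec:absorb} shows this one dimension lower, where a stable letter makes infinitely many relators redundant, and reduces Theorem~\ref{thm:main} to two propositions. The first, proved in Section~\ref{sec:spheres}, is the same phenomenon for spheres in place of relators. The second, proved in Section~\ref{sec:cut}, supplies the input for the first and is the longer part of the argument. Theorem~\ref{thm:comp} is deduced in Section~\ref{sec:rec}.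

\section{Standard facts}\label{sec:tools}

\subsection{Finiteness properties}

\begin{lemma}\label{lem:fin}
Let $n\ge2$.
\begin{enumerate}
\item[(a)] If $G_1,G_2$ are of type $F_n$ and $H$ is of type $F_{n-1}$, then an amalgam $G_1*_HG_2$ is of type $F_n$. An HNN extension with base of type $F_n$ and associated subgroups of type $F_{n-1}$ is of type $F_n$.
\item[(b)] A finite direct product of groups of type $F_n$ is of type $F_n$.
\item[(c)] If $P$ is of type $F_n$ and $\mathbb Z/3$ permutes the factors of $P^3$ cyclically, then $P^3\rtimes\mathbb Z/3$ is of type $F_n$.
\item[(d)] If $X$ is a finite connected CW complex, $\Gamma=\pi_1(X)$, and $\pi_2(X)$ is a finitely generated $\mathbb Z\Gamma$-module, then $\Gamma$ is of type $F_3$.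
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Glue the two ends of $K(H,1)\times[0,1]$ to the classifying spaces of the factors, or of the base, by cellular maps inducing the inclusions. The universal cover of the result is a tree of contractible spaces, hence contractible, and the new cells of dimension at most $n$ come from cells of $K(H,1)$ of dimension at most $n-1$. (b) Take the product of the classifying spaces. (c) Let $X$ be a $K(P,1)$ with finite $n$-skeleton, and let $\mathbb Z/3$ act freely and cellularly on the contractible complex $S^\infty$ with finite skeleta. Then $(X^3\times S^\infty)/(\mathbb Z/3)$ is a classifying space for $P^3\rtimes\mathbb Z/3$ with finite $n$-skeleton. (d) Attach $3$-cells along finitely many generators of $\pi_2(X)$, and then cells of dimension at least $4$ to kill the higher homotopy groups.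
\end{proof}

We use (a) with $n=3$, where the amalgamated or associated subgroup must be finitely presented, and with $n=2$, where it must be finitely generated. Free groups of finite rank are of type $F_n$ for all $n$.

\subsection{Subgroups of amalgams and HNN extensions}

In $X*_WX'$, a product $x_1\cdots x_n$ with $n\ge1$ and factors alternately in $X$ and $X'$ is \emph{reduced} if $n=1$ or no $x_i$ lies in $W$. Every element is a reduced product. The normal form theorem says that $X\cap X'=W$, that a reduced product with $n\ge2$ does not lie in $X\cup X'$, and that if $x_1\cdots x_n=w_1\cdots w_m$ are reduced and $n\ge2$, then $m=n$, the elements $x_1,w_1$ lie in the same factor, and $x_1W=w_1W$.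

Let $\mu\colon A\to A'$ be an isomorphism between subgroups of $B$ and consider the HNN extension $\langle B,s\mid s^{-1}as=\mu(a),\ a\in A\rangle$. It contains $B$, and it suffices to impose the relations for $a$ in a generating set of $A$. Britton's Lemma says that a word $b_0s^{\pm1}b_1\cdots s^{\pm1}b_n$ with $n\ge1$ that has no subword $s^{-1}as$ with $a\in A$ and no subword $sa's^{-1}$ with $a'\in A'$ represents an element outside $B$; such words are called \emph{reduced}.

\begin{lemma}\label{lem:sub}
\begin{enumerate}
\item[(a)] If $U\le X$, $U'\le X'$ and $U\cap W=U'\cap W=W_0$ in $X*_WX'$, then $\langle U,U'\rangle=U*_{W_0}U'$.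
\item[(b)] In the HNN extension above, let $M\le B$ satisfy $\mu(M\cap A)=M\cap A'$. Then $\langle M,s\rangle$ is the HNN extension of $M$ along $\mu\colon M\cap A\to M\cap A'$, and $\langle M,s\rangle\cap B=M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An element of $U$ or $U'$ outside $W_0$ lies outside $W$. So a reduced product in $U*_{W_0}U'$ stays reduced in $X*_WX'$, and the natural map between these groups is injective. (b) An element of $M$ outside $M\cap A$ lies outside $A$, and one outside $M\cap A'$ lies outside $A'$. So a reduced word in the HNN extension of $M$ that involves $s$ stays reduced in that of $B$, and its image lies outside $B$. Every element of the HNN extension of $M$ lies in $M$ or is given by such a word, which proves both claims.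
\end{proof}

For $W\le X$, the \emph{double} of $X$ along $W$ is $X*_W\bar X$, where $x\mapsto\bar x$ is an isomorphism onto a second copy and $\bar w=w$ for $w\in W$. The bar extends to an involution of the double that exchanges the factors. By Lemma~\ref{lem:sub}(a), for every $U\le X$,
\begin{equation}\label{eq:double}
\langle U,\bar U\rangle=U*_{U\cap W}\bar U .
\end{equation}

\subsection{The Rips construction}

Rips \cite{Rips} proved that for every finitely presented group $C$ there is an exact sequence $1\to Q\to P\to C\to1$ with $Q$ finitely generated and $P$ a finitely presented group satisfying the small cancellation condition $C'(1/6)$. Such a $P$ is hyperbolic, so it acts properly and cocompactly on a contractible Rips complex \cite{BH} and is of type $F_n$ for all $n$. We use only that $P$ is of type $F_3$ and that $Q$ is finitely generated as a group.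

\subsection{Relative second homotopy groups}\label{ss:xmod}

Let $X'\subseteq X$ be connected complexes with a common basepoint. The group $\pi_2(X,X')$, in general nonabelian, consists of homotopy classes of based maps $(D^2,S^1)\to(X,X')$ and sits in the exact sequence
\[
\pi_2(X')\to\pi_2(X)\to\pi_2(X,X')\xrightarrow{\ \partial\ }\pi_1(X')\to\pi_1(X).
\]
The group $\pi_1(X')$ acts on $\pi_2(X,X')$ by automorphisms $e\mapsto{}^ge$, compatibly with the action of $\pi_1(X)$ on $\pi_2(X)$, and all of this is natural for maps of pairs. Whitehead \cite{Whitehead} proved that $\partial$ is a \emph{crossed module}, that is,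
\begin{equation}\label{eq:xmod}
\partial({}^ge)=g\,\partial(e)\,g^{-1},\qquad {}^{\partial e}e'=e\,e'e^{-1},
\end{equation}
and that, if $X$ is obtained from $X'$ by attaching $2$-cells, then $\pi_2(X,X')$ is generated as a group by the $\pi_1(X')$-translates of the classes of these cells. The second identity in \eqref{eq:xmod} shows that $\ker\partial$ is central (take $e\in\ker\partial$).

\section{An HNN extension that absorbs relations}\label{sec:absorb}

Let $A\le J$ and $C$ be groups and $\phi\colon A\to C$ a homomorphism. In $J\times C$, the subgroup $A\times1$ and the graph of $\phi$ are both isomorphic to $A$. The \emph{graph extension} is the HNN extension that makes them conjugate: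
\[
\Lambda(J,C,\phi)=\langle J\times C,\ s\mid s^{-1}as=a\,\phi(a),\ a\in A\rangle .
\]
It contains $C$. Conjugation by $s$ transports every relation of $A$ to $C$, so these relations of $C$ need not be imposed.

\begin{lemma}\label{lem:absorb}
Let $J=\langle\mathcal S\mid\mathcal R\rangle$ be a finite presentation, let $A$ be generated by $a_1,\dots,a_m\in\mathcal S$, let $C=\langle\mathcal U\mid\mathcal R'\rangle$ with $\mathcal U$ finite, and let $c_i$ be a word in $\mathcal U$ representing $\phi(a_i)$. Suppose that there is a finite subset $\mathcal R'_0\subseteq\mathcal R'$ such that every relator in $\mathcal R'$ is a consequence of $\mathcal R'_0$ and of the words $w(c_1,\dots,c_m)$ with $w(a_1,\dots,a_m)=1$ in $J$. Then $\Lambda(J,C,\phi)$ is finitely presented.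
\end{lemma}

\begin{proof}
The group $\Lambda(J,C,\phi)$ has generators $\mathcal S,\mathcal U,s$ and relations $\mathcal R$, $\mathcal R'$, the commutation of each element of $\mathcal S$ with each element of $\mathcal U$, and $s^{-1}a_is=a_ic_i$. Let $\Lambda_0$ be the finitely presented group obtained by replacing $\mathcal R'$ with $\mathcal R'_0$. If $w(a)=1$ in $J$, then $w(a)=1$ in $\Lambda_0$, and since each $a_i$ commutes with each $c_j$,
\[
1=s^{-1}w(a)s=w(a_1c_1,\dots,a_mc_m)=w(a)\,w(c)=w(c)\quad\text{in }\Lambda_0 .
\]
So all of $\mathcal R'$ holds in $\Lambda_0$, and $\Lambda_0=\Lambda(J,C,\phi)$.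
\end{proof}

The next example is the model for the whole proof, one dimension lower.

\begin{example}\label{ex:model}
Let $F$ be free on $x_1,\dots,x_m$, let $N$ be a normal subgroup, $C=F/N$, and let $c_i$ be the image of $x_i$. Suppose that $F\le K$ with $K$ finitely presented and that $L\le K$ is finitely generated with $L\cap F=N$. Then $C$ embeds in a finitely presented group. Indeed, the double $J=K*_L\bar K$ is finitely presented, and $A=\langle F,\bar F\rangle=F*_N\bar F$ by \eqref{eq:double}. Define $\phi\colon A\to C$ by $x_i\mapsto c_i$, $\bar x_i\mapsto1$; both maps are trivial on $N$. For $r\in N$ the relation $r(x)\,r(\bar x)^{-1}=1$ holds in $J$, because $r\in L$, and it is transported to $r(c)=1$. Lemma~\ref{lem:absorb} applies with $\mathcal R'_0=\emptyset$, so $\Lambda(J,C,\phi)$ is finitely presented, although its base $J\times C$ need not be. The inclusion $N\subseteq L$ produces the relations; the inclusion $L\cap F\subseteq N$ makes $\phi$ well defined, since an element $r\in L\cap F$ equals $\bar r$ and must map to $1$.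
\end{example}

Raise every finiteness condition in Example~\ref{ex:model} by one: $K$ of type $F_3$, $L$ finitely presented, and the kernel, on which there was no condition, finitely generated. The last requirement is the reason to leave free groups. The kernel of $F\to C$ is usually not finitely generated even when $C$ is finitely presented; for rank $2$ and $C=\mathbb Z^2$ it is the fundamental group of the infinite square grid. The Rips construction replaces $N\le F$ by a pair $Q\le P$ with $Q$ finitely generated.

\begin{proposition}\label{prop:A}
Let $1\to Q\to P\to C\to1$ be exact with $P$ of type $F_3$ and $Q$ finitely generated. Suppose that $P\le K$ with $K$ of type $F_3$ and that $L\le K$ is finitely presented with $L\cap P=Q$. Then $C$ embeds in a group of type $F_3$.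
\end{proposition}

\begin{proposition}\label{prop:B}
Let $P$ be of type $F_3$ and let $Q\le P$ be finitely generated. Then there are a group $K\ge P$ of type $F_3$ and a finitely presented subgroup $L\le K$ with $L\cap P=Q$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given a finitely presented group $C$, take $1\to Q\to P\to C\to1$ from the Rips construction. Proposition~\ref{prop:B} provides $K$ and $L$, and Proposition~\ref{prop:A} applies.
\end{proof}

In both propositions we fix generators $q_1,\dots,q_k$ of $Q$. Let $Y$ be the free group on $y_1,\dots,y_k$, let $\theta\colon Y\to P$ be given by $\theta(y_j)=q_j$, and let $R=\ker\theta$, the set of relators of $Q$. For $u\in Y$ and elements $g_1,\dots,g_k$ of a group, $u(g)$ is the result of substituting $g_j$ for $y_j$; thus $u(q)=\theta(u)$.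

\section{Absorbing spheres: proof of Proposition~\ref{prop:A}}\label{sec:spheres}

Let $\pi\colon P\to C$ be the quotient map. As in Example~\ref{ex:model}, put
\[
J=K*_L\bar K,\qquad A=\langle P,\bar P\rangle=P*_Q\bar P,\qquad \phi|_P=\pi,\quad\phi|_{\bar P}=1,\qquad\Gamma=\Lambda(J,C,\phi).
\]
The description of $A$ comes from \eqref{eq:double} and $L\cap P=Q$, and $\phi\colon A\to C$ is well defined because $\pi(Q)=1$. The group $J$ is of type $F_3$ by Lemma~\ref{lem:fin}(a); this is where $L$ must be finitely presented. The group $\Gamma$ contains $C$, and we show that it is of type $F_3$. We build a finite complex for $\Gamma$ whose second homotopy group is generated by that of a finite complex $X_C$ for $C$, and in which the spheres of $X_C$ that come from a complex for $A$ are null-homotopic. The first step is to see that these are almost all spheres of $X_C$.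

\subsection{Two kinds of spheres}

Let $X_P$ be the $3$-skeleton of a $K(P,1)$ with finite $3$-skeleton, with a vertex as basepoint. It is a finite complex with $\pi_1=P$ and $\pi_2=0$. Let $\bar X_P$ be a copy, and set
\[
X_A=(X_P\vee\bar X_P)\cup e_1\cup\dots\cup e_k,\qquad X_C=X_A/\bar X_P,
\]
where the $2$-cell $e_j$ is attached along a based edge loop representing $q_j\bar q_j^{-1}$, namely a loop for $q_j$ in $X_P$ followed by a loop for $\bar q_j^{-1}$ in $\bar X_P$. Thus $X_C$ is $X_P$ with $2$-cells attached along loops representing the $q_j$. We have $\pi_1(X_A)=P*_Q\bar P=A$ and $\pi_1(X_C)=P/Q=C$, and the collapsing map $f\colon X_A\to X_C$ induces $\phi$.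

\begin{example}\label{ex:spheres}
(a) Let $P=\langle x\rangle\cong\mathbb Z$ and $q_1=x^2$. Then $X_P$ is a circle and $X_C$ is the projective plane. Its universal cover $S^2$ is the union of a lift of the new $2$-cell and its translate by $x$; the two fit together because $xq_1x^{-1}=q_1$. The complex $X_A$ is the Klein bottle $\langle x,\bar x\mid x^2\bar x^{-2}\rangle$, so $\pi_2(X_A)=0$ and this sphere does not come from $X_A$.

(b) Let $P=Q=\mathbb Z^2$ with basis $q_1,q_2$. Then $X_P$ is a torus, made of one square, and $X_C\simeq S^2$, because the $1$-skeleton together with the two new cells is contractible. In $X_A$, take the square of $X_P$, with boundary $q_1q_2q_1^{-1}q_2^{-1}$, and attach to each side the bigon $e_1$ or $e_2$ that leads from $q_j$ to $\bar q_j$. The new boundary $\bar q_1\bar q_2\bar q_1^{-1}\bar q_2^{-1}$ is capped by the square of $\bar X_P$. The resulting sphere covers the square of $X_P$ once, so $f$ maps it to a generator of $\pi_2(X_C)$.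
\end{example}

Spheres as in (a) record how generators of $P$ conjugate generators of $Q$, and finitely many orbits of them suffice. Spheres as in (b) record relators of $Q$; infinitely many may be needed, but they come from $X_A$. There are no others.

\begin{lemma}\label{lem:spheres}
There is a finitely generated $\mathbb ZC$-submodule $M\le\pi_2(X_C)$ with $\pi_2(X_C)=M+f_*\pi_2(X_A)$.
\end{lemma}

\begin{proof}
Let $E_A=\pi_2(X_A,X_P\vee\bar X_P)$ and $E=\pi_2(X_C,X_P)$, crossed modules over $P*\bar P$ and $P$. Let $\eta_j\in E_A$ be the class of $e_j$, so $\partial\eta_j=q_j\bar q_j^{-1}$, and let $\varepsilon_j=f_*\eta_j\in E$, the class of the $j$-th new cell of $X_C$, so $\partial\varepsilon_j=q_j$. Since $\pi_2(X_P)=0$, the exact sequence of the pair identifies $\pi_2(X_C)$ with the central subgroup $\ker\partial\le E$, on which $P$ acts through $C$. We write $E$ multiplicatively.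

\emph{Step 1: $\ker\partial=M\cdot\{r(\varepsilon):r\in R\}$ with $M$ finitely generated.} Let $\mathcal X=\mathcal X^{-1}$ be a finite generating set of $P$. Since $Q$ is normal and generated as a group by the $q_j$, for $x\in\mathcal X$ and each $j$ there is $u_{x,j}\in Y$ with $u_{x,j}(q)=xq_jx^{-1}$. By \eqref{eq:xmod},
\[
S_{x,j}={}^x\varepsilon_j\cdot u_{x,j}(\varepsilon)^{-1}
\]
lies in $\ker\partial$. Let $M$ be the $\mathbb ZC$-submodule of $\ker\partial$ generated by the finitely many $S_{x,j}$, and let $E_0=\langle\varepsilon_1,\dots,\varepsilon_k\rangle$. As $M$ is central, $E_0M$ is a subgroup. Each $x\in\mathcal X$ preserves $M$ and maps $\varepsilon_j$ to $S_{x,j}u_{x,j}(\varepsilon)\in E_0M$, so it maps $E_0M$ into itself. As every element of $P$ is a product of elements of $\mathcal X$, the subgroup $E_0M$ contains all ${}^g\varepsilon_j$ with $g\in P$, and $E=E_0M$ by Whitehead's theorem. Since $M\le\ker\partial$, we get $\ker\partial=M\cdot(E_0\cap\ker\partial)$. Finally, the elements of $E_0$ are the $u(\varepsilon)$ with $u\in Y$, and $\partial u(\varepsilon)=u(q)$.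

\emph{Step 2: $r(\varepsilon)\in f_*\pi_2(X_A)$ for $r\in R$.} The element $r(\eta)$ maps to $r(\varepsilon)$, but its boundary $r(q_1\bar q_1^{-1},\dots,q_k\bar q_k^{-1})$ need not be trivial. As in Example~\ref{ex:spheres}(b), the cells must be placed along the word $r$, that is, translated by elements of $\bar P$, and a semidirect product keeps track of the translations. Form $E_A\rtimes(P*\bar P)$ with product $(e,g)(e',g')=(e\cdot{}^ge',gg')$. The map $(e,g)\mapsto\partial(e)g$ to $P*\bar P$ is a homomorphism, since $\partial(e\cdot{}^ge')gg'=\partial(e)g\,\partial(e')g'$ by the first identity in \eqref{eq:xmod}, and it sends $(\eta_j,\bar q_j)$ to $q_j$. Let $\lambda\colon Y\to E_A\rtimes(P*\bar P)$ be the homomorphism with $\lambda(y_j)=(\eta_j,\bar q_j)$. Then $\lambda(u)=(\tau_u,u(\bar q))$ for some $\tau_u\in E_A$ with $\partial(\tau_u)\,u(\bar q)=u(q)$. For $r\in R$ we have $r(q)=1$ and $r(\bar q)=1$, so $\partial\tau_r=1$, and $\tau_r$ is the image of some $\sigma_r\in\pi_2(X_A)$. The map of pairs $f$ induces a homomorphism $E_A\rtimes(P*\bar P)\to E\rtimes P$ that sends $(\eta_j,\bar q_j)$ to $(\varepsilon_j,1)$, hence $\lambda(r)$ to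 $(r(\varepsilon),1)$. So $f_*\tau_r=r(\varepsilon)$, and $f_*\sigma_r=r(\varepsilon)$ in $\pi_2(X_C)=\ker\partial$.
\end{proof}

\begin{remark}\label{rem:Qfp}
If $Q$ is finitely presented, then $R$ is the normal closure of finitely many $r_1,\dots,r_l$. The $r_i(\varepsilon)$ are central, so they generate $\{r(\varepsilon):r\in R\}$, and Step 1 with Lemma~\ref{lem:fin}(d) shows that $C$ is of type $F_3$. Hence, whenever Theorem~\ref{thm:main} has content, the kernel in the Rips construction is not finitely presented.
\end{remark}

\subsection{A finite complex for $\Gamma$}

Let $X_J$ be the $3$-skeleton of a $K(J,1)$ with finite $3$-skeleton, so that $\pi_2(X_J)=0$. There is a based map $\iota\colon X_A\to X_J$ inducing the inclusion $A\le J$. To construct it, send a maximal tree of the $1$-skeleton to the basepoint and each remaining edge to a loop representing the corresponding element of $A$; the boundary of each $2$-cell then maps to a null-homotopic loop, so the map extends over the $2$-cells; it extends over the $3$-cells because $\pi_2(X_J)=0$; and $X_A$ has no higher cells.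

Let $B=J\times C$ and $X_B=X_J\times X_C$. Let $i,j\colon X_A\to X_B$ be cellular maps homotopic, relative to the basepoint, to $(\iota,\mathrm{const})$ and $(\iota,f)$. On fundamental groups $i_*(a)=(a,1)$ and $j_*(a)=(a,\phi(a))$. Let $X_\Gamma$ be obtained from $X_B$ by attaching $X_A\times[0,1]$ via $i$ on $X_A\times\{0\}$ and via $j$ on $X_A\times\{1\}$. This is a finite complex, and $\pi_1(X_\Gamma)=\Gamma$ by the van Kampen theorem, with $s$ the loop formed by the segment over the basepoint. Let $h\colon\pi_2(X_B)\to\pi_2(X_\Gamma)$ be induced by the inclusion; it is $B$-equivariant.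

\emph{The image of $h$ generates $\pi_2(X_\Gamma)$ over $\mathbb Z\Gamma$.} Cover the universal cover $\tilde X_\Gamma$ by the preimage $U$ of $X_\Gamma\setminus(X_A\times\{1/2\})$ and the preimage $U'$ of $X_A\times(0,1)$. Since $B\to\Gamma$ is injective, each component of $U$ deformation retracts to a copy of the universal cover $\tilde X_B$. Since $i_*$ and $j_*$ are injective as well, each component of $U'$ and of $U\cap U'$ is homotopy equivalent to $\tilde X_A$, so $H_1(U\cap U')=0$ and $H_2(U\cap U')\to H_2(U')$ is onto. By the Mayer--Vietoris sequence $H_2(U)\oplus H_2(U')\to H_2(\tilde X_\Gamma)$ is onto, and the image of $H_2(U')$ is contained in that of $H_2(U)$. So $H_2(U)\to H_2(\tilde X_\Gamma)$ is onto. The group $\Gamma$ permutes the components of $U$ transitively, and by the Hurewicz theorem $H_2(\tilde X_B)=\pi_2(X_B)$ and $H_2(\tilde X_\Gamma)=\pi_2(X_\Gamma)$. The claim follows.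

\emph{The map $h$ kills the spheres that come from $X_A$.} We have $\pi_2(X_B)=\pi_2(X_J)\times\pi_2(X_C)=\pi_2(X_C)$, with $B$ acting through the projection to $C$. Under this identification, $\sigma\in\pi_2(X_A)$ has $i_*\sigma=0$ and $j_*\sigma=f_*\sigma$. The cylinder is a free homotopy in $X_\Gamma$ from $i$ to $j$, so $h(j_*\sigma)$ is a translate of $h(i_*\sigma)=0$. Thus $h(f_*\pi_2(X_A))=0$: a sphere slides along the cylinder into $X_J$, where it bounds.

By Lemma~\ref{lem:spheres} the image of $h$ is $h(M)$, which lies in the $\mathbb Z\Gamma$-submodule generated by the images of finitely many generators of $M$. So $\pi_2(X_\Gamma)$ is finitely generated, and $\Gamma$ is of type $F_3$ by Lemma~\ref{lem:fin}(d). This proves Proposition~\ref{prop:A}. \qed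

\section{Cutting out a finitely generated subgroup: proof of Proposition~\ref{prop:B}}\label{sec:cut}

\subsection{The plan}\label{ss:plan}

Each of the two requirements is easy to meet alone. With $K=P$ and $L=Q$, the group $K$ is of type $F_3$, but $L$ is only finitely generated. With $K=P*_Q\bar P$ and $L=\bar P$, the group $L$ is finitely presented, but Lemma~\ref{lem:fin}(a) makes $K$ only finitely presented. By Remark~\ref{rem:Qfp}, the case that matters is that of $Q$ not finitely presented.

Lemma~\ref{lem:absorb} suggests taking for $L$ a graph extension $\Lambda(\Delta_2,D_Q,\psi_0)$, where $D_Q$ contains $Q$, the group $\Delta_2$ is finitely presented, and $\psi_0$ is defined on a finitely generated subgroup $\Delta_{12}\le\Delta_2$ whose relations account for the relators of $Q$. Such a $\Delta_{12}$ cannot be expected to be finitely presented, so it cannot serve as associated subgroup for $K$. We therefore extend $\psi_0$ to a finitely presented group $\Delta_1\ge\Delta_{12}$, with values in a group $D_P$ of type $F_3$ containing $P$ and $D_Q$, and take $K=\Lambda(\Delta,D_P,\psi)$ with $\Delta$ of type $F_3$ containing $\Delta_1$ and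 $\Delta_2$. By Lemma~\ref{lem:sub}(b), $L$ sits in $K$ as desired provided that $\Delta_1\cap\Delta_2=\Delta_{12}$. The task is thus to write a finitely generated group that encodes $R$ as the intersection of two finitely presented subgroups of a group of type $F_3$.

\subsection{Subgroups described by orbits}

To control intersections we use HNN extensions in which certain subgroups are determined by subsets of a coset space. Let $Z\le G$ be groups, $\Omega=Z\backslash G$ with the right action of $G$, and $o=Z\in\Omega$, so that $og=og'$ if and only if $g'g^{-1}\in Z$. For $\Omega'\subseteq\Omega$ let $F(\Omega')$ be the free group on letters $t_\omega$, $\omega\in\Omega'$. Put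
\[
T=F(\Omega)\rtimes G,\quad g^{-1}t_\omega g=t_{\omega g},\qquad t=t_o,\qquad T_H=\langle H,t\rangle\quad(H\le G).
\]

\begin{lemma}\label{lem:orbit}
For $H,H'\le G$ we have $T_H=F(oH)\rtimes H=\langle H,t\mid[t,z]=1,\ z\in H\cap Z\rangle$, an HNN extension of $H$ with associated subgroup $H\cap Z$, and
\begin{equation}\label{eq:cap}
T_H\cap T_{H'}=F(oH\cap oH')\rtimes(H\cap H').
\end{equation}
In particular $T=T_G$.
\end{lemma}

\begin{proof}
The first equality holds because $h^{-1}th=t_{oh}$. The HNN extension maps onto $T_H$. In the other direction, send $H$ identically and $t_{oh}$ to $h^{-1}th$. This is well defined, since $oh=oh'$ means $h'h^{-1}\in H\cap Z$, and it respects the action, since $g^{-1}(h^{-1}th)g=(hg)^{-1}t(hg)$ for $g\in H$. The two maps are mutually inverse. For \eqref{eq:cap}, each element of $T$ is uniquely $fg$ with $f\in F(\Omega)$, $g\in G$; it lies in $T_H$ exactly when $f\in F(oH)$ and $g\in H$; and $F(\Omega')\cap F(\Omega'')=F(\Omega'\cap\Omega'')$ by uniqueness of reduced words.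
\end{proof}

\begin{example}\label{ex:R}
Let $G=Y\times P\times Y$, $Z=\{(\alpha,\theta\alpha,\alpha):\alpha\in Y\}$, $H=Y\times1\times1$ and $H'=1\times1\times Y$. Then $T$ is of type $F_3$, and $T_H\cong T_{H'}\cong Y*\langle t\rangle$ are free of finite rank, because $H\cap Z=H'\cap Z=1$. We have $o(a,1,1)=o(1,1,u)$ if and only if $(a,1,u^{-1})\in Z$, that is, $a\in R$ and $u=a^{-1}$. So $T_H\cap T_{H'}$ is free on the elements $r^{-1}tr$, where $r$ ranges over the copy of $R$ in $H$. The middle coordinate is what keeps $Z$ finitely generated: in $Y\times Y$ alone one would need $Z=\{(r,r):r\in R\}$.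
\end{example}

In the double of this $T$ along $T_{H'}$, the subgroup $\langle T_H,\bar T_H\rangle$ is finitely generated and satisfies $r^{-1}tr=\bar r^{-1}t\bar r$ for $r\in R$. This will be $\Delta_{12}$, and the double will be $\Delta_1$. What is missing is the second group $\Delta_2$. Amalgamating two copies of $\Delta_1$ along $\Delta_{12}$ would produce the right intersection, but Lemma~\ref{lem:fin}(a) would make the ambient group only finitely presented. Instead we realize $\Delta_1$ and $\Delta_2$ as doubles inside one larger double.

\subsection{Intersections of doubles}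

\begin{lemma}\label{lem:doubles}
Let $X_1,X_2,X_3\le X$, write $X_{ij}=X_i\cap X_j$, and suppose that $X_1X_3\cap X_2X_3=X_{12}X_3$. Then in the double of $X$ along $X_3$,
\[
\langle X_1,\bar X_1\rangle\cap\langle X_2,\bar X_2\rangle=\langle X_{12},\bar X_{12}\rangle .
\]
\end{lemma}

\begin{proof}
The right side is contained in the left. Let $w$ lie in the left side. By \eqref{eq:double}, $\langle X_i,\bar X_i\rangle=X_i*_{X_{i3}}\bar X_i$ for $i=1,2$. Write $w=x_1\cdots x_n=w_1\cdots w_m$ as reduced products in these two amalgams. Both are reduced in the double of $X$, because $X_i\setminus X_{i3}$ is disjoint from $X_3$. We induct on $n$. The bar involution preserves both sides of the claim, so we may assume $x_1\in X_1$.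

If $n=1$, then $w\in X$ and $m=1$. Either $w\in X_2$, or $w\in\bar X_2\cap X\subseteq X_3$, in which case $w=\bar w\in X_2$ again. So $w\in X_{12}$.

If $n\ge2$, the normal form theorem gives $w_1\in X_2$ and $x_1X_3=w_1X_3$. Thus $x_1\in X_1X_3\cap X_2X_3$, and there is $g\in X_{12}$ with $g^{-1}x_1\in X_3$. Then $g^{-1}x_1\in X_{13}\le\bar X_1$, so $g^{-1}w=(g^{-1}x_1x_2)x_3\cdots x_n$ is a reduced product of length $n-1$. The element $g^{-1}w$ lies in the left side, and the induction hypothesis applies.
\end{proof}

The gain is that $\langle X_i,\bar X_i\rangle$ is amalgamated along a pairwise intersection $X_{i3}$, while $\langle X_{12},\bar X_{12}\rangle$ is amalgamated along the triple intersection. We need three finitely presented subgroups with finitely generated pairwise intersections whose triple intersection is the one in Example~\ref{ex:R}.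

\subsection{Three subgroups}

From now on $G=Y\times P\times P\times P\times Y\times Y$, with elements written $(a;p_1,p_2,p_3;u,v)$. The subgroups $Z,H_1,H_2,H_3$ consist of the elements of the following forms, where $\alpha,\beta,a,u,v\in Y$ and $p\in P$ are arbitrary in each row:
\[
\begin{array}{c|c|ccc|cc}
 &Y&P&P&P&Y&Y\\ \hline
Z&\alpha&\theta\alpha&\theta\beta&p&\alpha&\beta\\
H_1&a&p&1&1&u&1\\
H_2&a&p&p&p&u&u\\
H_3&1&1&p&1&u&v
\end{array}
\]
All four are isomorphic to $Y\times P\times Y$. Write $H_{ij}=H_i\cap H_j$.

\begin{lemma}\label{lem:config}
\begin{enumerate}
\item[(a)] $H_1\cap Z=\{(\alpha;\theta\alpha,1,1;\alpha,1)\}$, $H_2\cap Z=\{(\alpha;\theta\alpha,\theta\alpha,\theta\alpha;\alpha,\alpha)\}$ and $H_3\cap Z=\{(1;1,\theta\beta,1;1,\beta)\}$.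
\item[(b)] $H_{12}=\{(a;1,1,1;1,1)\}$, $H_{13}=\{(1;1,1,1;u,1)\}$ and $H_{23}=\{(1;1,1,1;u,u)\}$.
\item[(c)] $oH_i\cap oH_j=oH_{ij}$ for $i\ne j$.
\item[(d)] $H_1H_3\cap H_2H_3=H_{12}H_3$.
\end{enumerate}
The six groups in \textup{(a)} and \textup{(b)} are isomorphic to $Y$.
\end{lemma}

\begin{proof}
(a) Compare rows of the table. For $H_1$, the last column gives $\beta=1$ and the fourth coordinate is $1$. For $H_2$, the last two columns give $\alpha=\beta$, and the three $P$-coordinates equal $\theta\alpha$. For $H_3$, the first column gives $\alpha=1$ and the fourth coordinate is $1$.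

(b) For $H_{12}$, the third and sixth coordinates are trivial, which forces $p=1$, $u=1$ in the row of $H_2$. For $H_{13}$, the first four coordinates and the last are trivial. For $H_{23}$, the first two coordinates force $a=1$, $p=1$ in the row of $H_2$.

(c) Only $\subseteq$ needs proof. Let
\[
h_1=(a;p,1,1;u,1),\qquad h_2=(b;q,q,q;w,w),\qquad h_3=(1;1,p',1;u',v')
\]
be elements of $H_1,H_2,H_3$. In each case we find $z\in Z$ that moves one of the two elements into $H_{ij}$.

If $oh_1=oh_2$, then $h_1h_2^{-1}=(ab^{-1};pq^{-1},q^{-1},q^{-1};uw^{-1},w^{-1})\in Z$. The third and sixth coordinates give $q=\theta w$. With $z=(w;\theta w,\theta w,\theta w;w,w)$ we get $z^{-1}h_2=(w^{-1}b;1,1,1;1,1)\in H_{12}$.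

If $oh_1=oh_3$, then $h_1h_3^{-1}=(a;p,p'^{-1},1;uu'^{-1},v'^{-1})\in Z$. The third and sixth coordinates give $p'=\theta v'$. With $z=(1;1,\theta v',1;1,v')$ we get $z^{-1}h_3=(1;1,1,1;u',1)\in H_{13}$.

If $oh_2=oh_3$, then $h_2h_3^{-1}=(b;q,qp'^{-1},q;wu'^{-1},wv'^{-1})\in Z$. The first two coordinates give $q=\theta b$. With $z=(b;\theta b,\theta b,\theta b;b,b)$ we get $z^{-1}h_2=(1;1,1,1;b^{-1}w,b^{-1}w)\in H_{23}$.

(d) Again only $\subseteq$ needs proof. If $h_1H_3=h_2H_3$, then
\[
h_2^{-1}h_1=(b^{-1}a;q^{-1}p,q^{-1},q^{-1};w^{-1}u,w^{-1})\in H_3 .
\]
The fourth coordinate gives $q=1$ and the second gives $p=q$. So $h_1=(a;1,1,1;u,1)\in H_{12}H_{13}\subseteq H_{12}H_3$.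
\end{proof}

By (a) and (b), the group $H_1$ with its subgroups $H_1\cap Z$, $H_{12}$, $H_{13}$ is the configuration $G,Z,H,H'$ of Example~\ref{ex:R}. The fourth coordinate, on which $Z$ imposes no condition, is there for (d): if it is deleted, then $(1;p,1;1,1)\in H_1$ and $(1;p,p;1,1)\in H_2$ lie in the same coset of $H_3$, while elements of $H_{12}H_3$ have trivial second coordinate.

Let $T=F(\Omega)\rtimes G$ for this pair $Z\le G$, and put $T_i=T_{H_i}$, $T_{ij}=T_i\cap T_j$.

\begin{lemma}\label{lem:T}
The group $T$ is of type $F_3$, the groups $T_1,T_2,T_3$ are finitely presented, $T_{ij}=\langle H_{ij},t\rangle$ is finitely generated for $i\ne j$, and $T_1T_3\cap T_2T_3=T_{12}T_3$.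
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:orbit}, $T$ is an HNN extension of $G$ along $Z$ and $T_i$ is an HNN extension of $H_i$ along $H_i\cap Z\cong Y$; Lemma~\ref{lem:fin}(a),(b) give the first two claims. By \eqref{eq:cap} and Lemma~\ref{lem:config}(c), $T_{ij}=F(oH_{ij})\rtimes H_{ij}=\langle H_{ij},t\rangle$ with $H_{ij}\cong Y$.

For the last claim let $k_1\in T_1$, $k_2\in T_2$ with $k_1T_3=k_2T_3$; we must find an element of $T_{12}$ in this coset. Write $k_i=f_ih_i$ with $f_i\in F(oH_i)$, $h_i\in H_i$. Projecting to $G$ gives $h_1H_3=h_2H_3$, and by Lemma~\ref{lem:config}(d) this coset is $yH_3$ for some $y\in H_{12}$. Hence $k_iT_3=f_iyT_3=yf_i'T_3$ with $f_i'=y^{-1}f_iy\in F(oH_i)$, and $f_1'^{-1}f_2'\in T_3\cap F(\Omega)=F(oH_3)$. Call a letter $t_\omega^{\pm1}$ \emph{special} if $\omega\in oH_3$. Write the reduced word for $f_i'$ as $a_im_i$, where $m_i$ is the longest suffix consisting of special letters. Then $a_2=a_1m$ for some $m\in F(oH_3)$, and each $a_i$ is empty or ends in a letter that is not special. If $m\ne1$, then $a_1$ followed by the reduced word for $m$ is reduced and ends in a special letter, so it cannot represent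 $a_2$. Therefore $a_1=a_2\in F(oH_1)\cap F(oH_2)=F(oH_{12})$, and $k_1T_3=ya_1T_3$ with $ya_1\in T_{12}$.
\end{proof}

Let $\Delta=T*_{T_3}\bar T$ be the double of $T$ along $T_3$; note that $\bar t=t$. Put $\Delta_i=\langle T_i,\bar T_i\rangle=T_i*_{T_{i3}}\bar T_i$ for $i=1,2$, and $\Delta_{12}=\Delta_1\cap\Delta_2$. Identify $Y$ with $H_{12}$, so that $y_j=(y_j;1,1,1;1,1)$.

\begin{lemma}\label{lem:Delta}
The group $\Delta$ is of type $F_3$, the groups $\Delta_1,\Delta_2$ are finitely presented, and $\Delta_{12}$ is generated by $t$, $y_1,\dots,y_k$, $\bar y_1,\dots,\bar y_k$. Moreover,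
\begin{equation}\label{eq:rel}
r(y)^{-1}\,t\,r(y)=r(\bar y)^{-1}\,t\,r(\bar y)\qquad\text{for all }r\in R .
\end{equation}
\end{lemma}

\begin{proof}
The finiteness claims follow from Lemmas~\ref{lem:T} and~\ref{lem:fin}(a): $T_3$ is finitely presented, and $T_{13},T_{23}$ are finitely generated. By Lemmas~\ref{lem:doubles} and~\ref{lem:T}, $\Delta_{12}=\langle T_{12},\bar T_{12}\rangle$ with $T_{12}=\langle y_1,\dots,y_k,t\rangle$. By Example~\ref{ex:R}, applied to $H_1$, the element $r(y)^{-1}t\,r(y)$ lies in $T_{13}\le T_3$, so it equals its own bar.
\end{proof}

\begin{remark}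
By \eqref{eq:double} and Example~\ref{ex:R}, $\Delta_{12}$ is the double of the free group $T_{12}$ of rank $k+1$ along $T_{12}\cap T_3=T_{12}\cap T_{13}=F(oR)$. If $R\ne1$, then $F(oR)$ has infinite rank, and the Mayer--Vietoris sequence identifies $H_2(\Delta_{12})$ with the kernel of $H_1(F(oR))\to H_1(T_{12})^2$, which has infinite rank. So $\Delta_{12}$ is not finitely presented, and the passage to $\Delta_1$ in Section~\ref{ss:plan} cannot be skipped.
\end{remark}

\subsection{The target group}

A homomorphism with $t\mapsto d$, $y_j\mapsto x_j$, $\bar y_j\mapsto1$ turns \eqref{eq:rel} into the statement that $r(x)$ commutes with $d$. We need a target with two properties. First, finitely many relations should force a word in the $x_j$ that commutes with $d$ to be trivial. This holds if $d$ conjugates $x_j$ to $x_jx_j'$, where the $x_j'$ generate a commuting conjugate copy of $Q$. Second, the homomorphism must extend to $T_1$, where $t$ commutes with $(\alpha;\theta\alpha,1,1;\alpha,1)$. So $d$ must commute with the product of $p$ in the first copy of $P$ and of $p$ in some further copy commuting with the first. Three coordinates achieve both: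 let $d$ conjugate $(p,1,1)$ to $(p,p,1)$ and $(1,p,p)$ to $(1,1,p)$, so that it fixes $(p,p,p)$.

For a group $H$ let $V_H=H^3\rtimes\langle c\mid c^3\rangle$ with $c^{-1}(p,p',p'')c=(p'',p,p')$, and let
\[
D_H=\langle V_H,\ d\mid d^{-1}(p,p',p')d=(p,p,p'),\ \ p,p'\in H\rangle,
\]
an HNN extension with associated subgroups isomorphic to $H\times H$. Identify $P$ with $P\times1\times1\le D_P$. Let $x_j=(q_j,1,1)$, and abbreviate $x_j'=c^{-1}x_jc=(1,q_j,1)$ and $x_j''=c^{-2}x_jc^2=(1,1,q_j)$. Let $\mathcal D$ be the finite set of relations
\[
c^3=1,\qquad[x_i,x_j']=1,\qquad d^{-1}x_jd=x_jx_j',\qquad d^{-1}x_j'x_j''d=x_j''\qquad(1\le i,j\le k)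
\]
in the letters $x_1,\dots,x_k,c,d$.

\begin{lemma}\label{lem:D}
\begin{enumerate}
\item[(a)] $D_P$ is of type $F_3$, and $d$ commutes with $(p,p,p)$ for all $p\in P$.
\item[(b)] $D_Q$ is the subgroup $\langle V_Q,d\rangle$ of $D_P$, and $D_Q\cap P=Q$.
\item[(c)] $D_Q$ has the presentation with generators $x_j,c,d$ and relations $\mathcal D$ and $r(x)=1$, $r\in R$.
\item[(d)] For $r\in Y$, the relation $r(x)=1$ is a consequence of $\mathcal D$ and $r(x)^{-1}d\,r(x)=d$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Use Lemma~\ref{lem:fin}(a)--(c), and put $p'=p$ in the defining relation.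

(b) The subgroup $V_Q$ meets the associated subgroups of $D_P$ in $\{(q,q',q')\}$ and $\{(q,q,q')\}$ with $q,q'\in Q$, and conjugation by $d$ maps the first onto the second. By Lemma~\ref{lem:sub}(b), $\langle V_Q,d\rangle=D_Q$ and $D_Q\cap V_P=V_Q$. Finally $V_Q\cap(P\times1\times1)=Q\times1\times1$.

(c) Let $V'$ be the group generated by $x_j,c$ subject to the relations that do not involve $d$. Conjugating by $c$ and $c^2$, and using $c^3=1$, we get $[x_i',x_j'']=[x_i'',x_j]=1$ and $r(x')=r(x'')=1$ for $r\in R$. So there is a homomorphism $Q^3\to V'$ taking the generators of the three factors to $x_j,x_j',x_j''$. Conjugation by $c$ permutes these cyclically, so the homomorphism extends to $V_Q\to V'$, inverse to the natural map $V'\to V_Q$. The elements $x_j$ and $x_j'x_j''$ generate $\{(q,q',q')\}$, and the two remaining families in $\mathcal D$ are the HNN relations for these generators.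

(d) If $d$ commutes with $r(x)$, then $r(x)=d^{-1}r(x)d=r(x_1x_1',\dots,x_kx_k')=r(x)\,r(x')$, because each $x_i$ commutes with each $x_j'$. So $r(x')=1$, and $r(x)=c\,r(x')c^{-1}=1$.
\end{proof}

\begin{lemma}\label{lem:psi}
There is a homomorphism $\psi\colon\Delta_1\to D_P$ with $\psi(t)=d$, $\psi(y_j)=x_j$ and $\psi(\bar y_j)=1$. In particular $\psi(\Delta_{12})\le D_Q$.
\end{lemma}

\begin{proof}
Use the presentation of $T_1$ from Lemma~\ref{lem:orbit}. On $T_1$ send $(a;p,1,1;u,1)$ to $(\theta a,p,p)$ and $t$ to $d$; this respects the relations, since $(\alpha;\theta\alpha,1,1;\alpha,1)$ goes to $(\theta\alpha,\theta\alpha,\theta\alpha)$, which commutes with $d$. On $\bar T_1$ send $\bar H_1$ to $1$ and $t$ to $d$. Both maps send $H_{13}$ to $1$ and $t$ to $d$, so they agree on $T_{13}=\langle H_{13},t\rangle$ and define $\psi$ on $\Delta_1=T_1*_{T_{13}}\bar T_1$. The last claim follows from the generators of $\Delta_{12}$ in Lemma~\ref{lem:Delta}.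
\end{proof}

\subsection{The groups $K$ and $L$}

Let
\[
K=\Lambda(\Delta,D_P,\psi)=\langle\Delta\times D_P,\ s\mid s^{-1}\kappa s=\kappa\,\psi(\kappa),\ \kappa\in\Delta_1\rangle,\qquad L=\langle\Delta_2\times D_Q,\ s\rangle\le K .
\]
The base $\Delta\times D_P$ is of type $F_3$ and $\Delta_1$ is finitely presented, so $K$ is of type $F_3$. It contains $P\le D_P$.

The subgroup $\Delta_2\times D_Q$ meets $\Delta_1\times1$ in $\Delta_{12}\times1$. It meets the graph of $\psi$ in the set of $(\kappa,\psi(\kappa))$ with $\kappa\in\Delta_{12}$ and $\psi(\kappa)\in D_Q$, which is the whole graph of $\psi|_{\Delta_{12}}$ by Lemma~\ref{lem:psi}. So Lemma~\ref{lem:sub}(b) applies. It gives $L=\Lambda(\Delta_2,D_Q,\psi|_{\Delta_{12}})$ and $L\cap(\Delta\times D_P)=\Delta_2\times D_Q$, hence $L\cap P=D_Q\cap P=Q$ by Lemma~\ref{lem:D}(b). This step needs $\Delta_1\cap\Delta_2$ to be no larger than $\langle t,y_j,\bar y_j\rangle$: for $\kappa\in\Delta_1\cap\Delta_2$ the element $\psi(\kappa)=\kappa^{-1}s^{-1}\kappa s$ lies in $L$, and $\psi(\Delta_1)$ is not contained in $D_Q$ unless $Q=P$.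

It remains to see that $L$ is finitely presented. Apply Lemma~\ref{lem:absorb} to a finite presentation of $\Delta_2$ whose generators include $t,y_j,\bar y_j$, to the presentation of $D_Q$ in Lemma~\ref{lem:D}(c), and to $\mathcal R'_0=\mathcal D$. For $r\in R$, relation \eqref{eq:rel} holds in $\Delta_2$, and the substitution $t\mapsto d$, $y_j\mapsto x_j$, $\bar y_j\mapsto1$ turns it into $r(x)^{-1}d\,r(x)=d$. By Lemma~\ref{lem:D}(d), this relation and $\mathcal D$ imply $r(x)=1$. The hypothesis of Lemma~\ref{lem:absorb} holds, and Proposition~\ref{prop:B} is proved. \qed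

The hypothesis that $Q$ is finitely generated enters through the finite rank of $Y$, on which every finiteness claim above depends. That $P$ is of type $F_3$, and not only finitely presented, is used for $G$ and $V_P$, hence for $\Delta$, $D_P$ and $K$; the finite presentation of $L$ needs only a finite presentation of $P$.

\section{Recursive presentations: proof of Theorem~\ref{thm:comp}}\label{sec:rec}

In a finitely presented group $K$, the words in the generators that represent $1$ can be enumerated, by listing all products of conjugates of relators. We use this twice.

(a) Let $H$ be a finitely generated subgroup of a group $K$ of type $F_3$. Express the generators of $H$ as words in those of $K$. The words in the generators of $H$ that are trivial in $K$ can be enumerated, and they form a set of relators for $H$. Conversely, a finitely generated, recursively presented group embeds in a finitely presented group by Higman's theorem \cite{Higman}, and hence in a group of type $F_3$ by Theorem~\ref{thm:main}.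

(b) Higman also constructed a finitely presented group that contains a copy of every finitely presented group. Apply Theorem~\ref{thm:main} to it.

(c) Condition (iii) is a special case of (ii).

(ii)$\Rightarrow$(i): Since $K$ is finitely presented and $P,L$ are finitely generated, one can enumerate the pairs consisting of a word in the generators of $P$ and a word in the generators of $L$ that are equal in $K$. The first entries are exactly the words representing elements of $L\cap P=Q$.

(i)$\Rightarrow$(iii): The double $P*_Q\bar P$ is presented by finite presentations of $P$ and $\bar P$ together with the relations $w=\bar w$, where $w$ ranges over the words representing elements of $Q$. So it is finitely generated and recursively presented, and by (a) it embeds in a group $K$ of type $F_3$. In it $P\cap\bar P=Q$, and we take $L=\bar P\cong P$. \qed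

\begin{remark}
A finitely generated subgroup $Q$ of $P$ satisfies (ii) with $K=P$ and $L=Q$. So part (c) recovers Proposition~\ref{prop:B} with $L\cong P$ of type $F_3$; its proof, however, rests on that proposition.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BH} Bridson--Haefliger, Ch.~III.$\Gamma$.

\bibitem{Higman} Higman, \emph{Subgroups of finitely presented groups}, 1961.

\bibitem{Iso} \emph{Isodiametric and isoperimetric inequalities for complexes and groups}, \texttt{http://users.uoa.gr/\~{}ppapazog/research/isodiametric.pdf}

\bibitem{Rips} Rips, Bull.\ LMS 14 (1982).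

\bibitem{Whitehead} J.H.C.~Whitehead, \emph{Combinatorial homotopy II}.

\end{thebibliography}
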